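\title{Convex position minimizes the number of crossing-free partitions}

\begin{abstract}
A partition of a finite planar point set is crossing-free if the convex hulls of its blocks are pairwise disjoint. We prove that for all $n$ and $k$, among the sets of $n$ points with no three on a line, the vertex set of a convex $n$-gon has the smallest number of crossing-free partitions into $k$ blocks. The proof attaches a vector to every partition of an $n$-element set and shows that, for every point set, the vectors of the crossing-free partitions into $k$ blocks span one and the same space, whose dimension is the count for the convex $n$-gon. We also determine the point sets whose total number of crossing-free partitions equals the Catalan number $C_n$: they are the sets in which no triangle spanned by three of the points contains two of the points.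
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $P$ be a set of $n$ points in the plane in \emph{general position}, that is, with no three points on a line. A partition of $P$ is \emph{crossing-free} if the convex hulls of its blocks are pairwise disjoint. We write $\operatorname{cfp}_k(P)$ for the number of crossing-free partitions of $P$ into $k$ blocks and $\operatorname{cfp}(P)=\sum_{k=1}^n\operatorname{cfp}_k(P)$ for their total number. Let $\Gamma_n$ be the vertex set of a convex $n$-gon. It is known that $\operatorname{cfp}(\Gamma_n)$ is the Catalan number $C_n=\frac1{n+1}\binom{2n}{n}$, and Kreweras' formula gives the refined count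
\[
N(n,k):=\operatorname{cfp}_k(\Gamma_n)=\frac{(n-1)!\,n!}{(k-1)!\,k!\,(n-k)!\,(n-k+1)!},\qquad 1\le k\le n .
\]
In particular $\sum_k N(n,k)=C_n$. It is conjectured in \cite{source} that $\Gamma_n$ minimizes $\operatorname{cfp}_k$ among all sets of $n$ points in general position, for every $k$.

To see why one would guess this, consider what prevents a partition from being crossing-free. There are two kinds of obstruction: two crossing segments whose endpoint pairs lie in two different blocks, and a point inside a triangle whose vertices lie in one other block. Every four points of $P$ produce exactly one obstruction, of the first kind if they are in convex position and of the second kind otherwise. So every $P$ has $\binom n4$ obstructions, and the shape of $P$ only decides how efficiently they exclude partitions. For $k\in\{1,n-1,n\}$ they exclude nothing, and $\operatorname{cfp}_k(P)$ equals $1$, $\binom n2$, $1$. For $k=n-2$ each crossing excludes its own partition, while two points inside the same triangle exclude the same partition. Convex position, which has only crossings, wastes nothing; Proposition~\ref{prop:n-2} turns this into an exact formula. For general $k$ the obstructions overlap in every configuration,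 and a direct count is no longer available. Nevertheless the conjecture is true.

\begin{theorem}\label{thm:A}
For every set $P$ of $n$ points in general position and every $1\le k\le n$ we have $\operatorname{cfp}_k(P)\ge N(n,k)$. Hence $\operatorname{cfp}(P)\ge C_n$.
\end{theorem}

General position cannot be dropped: three collinear points have only two crossing-free partitions into two blocks, whereas $N(3,2)=3$.

Our second result describes the sets for which the total count is minimal. A point of $P$ is \emph{extreme} if it is a vertex of the convex hull $\operatorname{conv}P$. Throughout the paper, ``a triangle contains a point'' means that the point lies in the interior of the triangle.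

\begin{theorem}\label{thm:B}
Let $n\ge3$, let $P$ be a set of $n$ points in general position, and let $H$ be the set of its extreme points. The following are equivalent:
\begin{itemize}
\item[(a)] $\operatorname{cfp}_k(P)=N(n,k)$ for all $k$;
\item[(b)] $\operatorname{cfp}(P)=C_n$;
\item[(c)] $\operatorname{cfp}_{n-2}(P)=N(n,n-2)$;
\item[(d)] every triangle with vertices in $P$ contains at most one point of $P$;
\item[(e)] every triangle with vertices in $H$ contains at most one point of $P$.
\end{itemize}
\end{theorem}

So convex position is not the only minimizer: by (e), every set with exactly one non-extreme point attains equality for all $k$.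

The proof of Theorem~\ref{thm:A} does not construct an injection between partitions; it compares dimensions. To each partition $\pi$ of a finite set $X$ into $k$ blocks we attach a vector $f_\pi$ that depends on no geometry (Section~\ref{sec:vectors}). The span $V_{X,k}$ of these vectors has dimension $N(|X|,k)$ (Section~\ref{sec:basis}). The main step, Theorem~\ref{thm:span}, says that for every $P$ in general position the vectors of the crossing-free partitions already span $V_{P,k}$; it is proved by removing an extreme point (Sections~\ref{sec:extreme} and~\ref{sec:span}). A spanning set has at least as many elements as the dimension, and Theorem~\ref{thm:A} follows. The proof of Theorem~\ref{thm:B} in Section~\ref{sec:equality} is geometric: under condition (e) the non-extreme points can be moved out of the hull one at a time without changing any $\operatorname{cfp}_k$.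

We write $[x,y]$ and $(x,y)$ for the closed and the open segment between two points $x\ne y$. We use freely that two disjoint compact convex sets in the plane are strictly separated by a line, that is, lie in the two open half-planes that it bounds.

\section{Four points, and partitions into $n-2$ blocks}\label{sec:four}

Four points in general position have seven partitions into two blocks: three of type $2+2$ and four of type $1+3$. Exactly one of them is not crossing-free; it is called the \emph{Radon partition} of the four points. Indeed, if the points are in convex position, then no point lies in the triangle of the others, opposite sides of the quadrilateral are disjoint, and the two diagonals cross. If instead $d$ lies inside the triangle $abc$, then $\{d\}\,|\,\{a,b,c\}$ is not crossing-free, the points $a,b,c$ are extreme, and a segment such as $[a,d]$ misses the opposite side $[b,c]$. Thus $\operatorname{cfp}_2(P)=6=N(4,2)$ for both configurations, but the excluded partition is of a different type.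

The Radon partition is determined by the orientations (clockwise or counterclockwise) of the four triples among the four points: two segments cross if and only if the endpoints of each lie on different sides of the line through the other, and $d$ lies in the triangle $abc$ if and only if it is on the same side of each of the lines $ab$, $bc$, $ca$ as the third vertex.

Kirchberger's theorem in the plane states that two finite sets $X,Y$ are strictly separated by a line if and only if $X'$ and $Y'$ are, for all $X'\subseteq X$ and $Y'\subseteq Y$ with $|X'|+|Y'|\le4$. It shows that Radon partitions are the only obstructions.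

\begin{lemma}[four-point test]\label{lem:four}
Let $X,Y$ be disjoint subsets of a finite set in general position. Then $\operatorname{conv}X\cap\operatorname{conv}Y\ne\emptyset$ if and only if there are $X'\subseteq X$ and $Y'\subseteq Y$ such that $|X'|+|Y'|=4$ and $\{X',Y'\}$ is the Radon partition of $X'\cup Y'$. Consequently, whether a partition of $P$ is crossing-free depends only on the orientations of the triples in $P$.
\end{lemma}

\begin{proof}
For finite sets, having disjoint hulls and being strictly separated by a line are the same. If $|X'|+|Y'|\le3$ and both sets are nonempty, then one is a point and the other is a point or a pair, and by general position the hulls are disjoint. Now apply Kirchberger's theorem.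
\end{proof}

For a triangle $\Delta$ with vertices in $P$ let $i(\Delta)$ be the number of points of $P$ that it contains.

\begin{proposition}\label{prop:n-2}
Let $n\ge3$. Then $N(n,n-2)=2\binom n4+\binom n3$, and
\[
\operatorname{cfp}_{n-2}(P)=N(n,n-2)+\sum_{\Delta:\ i(\Delta)\ge1}\bigl(i(\Delta)-1\bigr),
\]
where $\Delta$ runs over the triangles with vertices in $P$.
\end{proposition}

\begin{proof}
The non-singleton blocks of a partition into $n-2$ blocks are either one triple or two pairs. A partition of the first kind is crossing-free if and only if the triangle of the triple is empty, which gives $\binom n3-\#\{\Delta:i(\Delta)\ge1\}$ partitions. A partition of the second kind is crossing-free if and only if the two segments do not cross, since no third point lies on a segment. There are $3\binom n4$ such partitions, and one is lost for each $4$-set in convex position. A $4$-set that is not in convex position consists of a triangle and a point inside it, in exactly one way, so there are $\sum_\Delta i(\Delta)$ of these and $\binom n4-\sum_\Delta i(\Delta)$ convex $4$-sets. Adding up,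
\[
\operatorname{cfp}_{n-2}(P)=2\binom n4+\binom n3+\sum_\Delta i(\Delta)-\#\{\Delta:i(\Delta)\ge1\}.
\]
For $P=\Gamma_n$ all $i(\Delta)$ vanish, which gives the value of $N(n,n-2)$.
\end{proof}

For example, let $P$ consist of the vertices of a triangle and two points inside it. The outer triangle has $i(\Delta)=2$ and every other triangle has $i(\Delta)\le1$, so $\operatorname{cfp}_3(P)=21>20=N(5,3)$.

\section{Vectors attached to partitions}\label{sec:vectors}

For four points, any one of the seven partitions into two blocks may be the excluded one. A dimension argument that treats all configurations at once therefore needs seven vectors in a space of dimension six, any six of which span, that is, seven vectors with a single linear relation in which all of them occur. For the induction, the vectors must in addition behave well under disjoint unions and under deleting a point. Exterior algebra provides all of this.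

Let $X$ be a finite set, $(e_x)_{x\in X}$ the standard basis of $\mathbb R^X$, and $1_A=\sum_{x\in A}e_x$ for $A\subseteq X$. Recall that, once $X$ is linearly ordered, the exterior power $\Lambda^k\mathbb R^X$ has the basis $e_S=e_{x_1}\wedge\dots\wedge e_{x_k}$ indexed by the $k$-subsets $S=\{x_1<\dots<x_k\}$ of $X$; that the coefficient of $e_S$ in $u_1\wedge\dots\wedge u_k$ is the minor, on the rows $S$, of the matrix with columns $u_1,\dots,u_k$; and that a linear map $\varphi$ induces the linear map $u_1\wedge\dots\wedge u_k\mapsto\varphi u_1\wedge\dots\wedge\varphi u_k$. For a partition $\pi=\{B_1,\dots,B_k\}$ of $X$ put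
\[
v_\pi=1_{B_1}\wedge\dots\wedge1_{B_k}\in\Lambda^k\mathbb R^X,\qquad f_\pi=v_\pi\otimes v_\pi\in\Lambda^k\mathbb R^X\otimes\Lambda^k\mathbb R^X .
\]
Reordering the blocks changes $v_\pi$ at most by a sign, so $f_\pi$ is well defined. Let $V_{X,k}$ be the span of the vectors $f_\pi$, where $\pi$ runs over \emph{all} partitions of $X$ into $k$ blocks; thus $V_{X,k}=0$ for $k>|X|$.

\begin{example}\label{ex:four}
Let $k=2$, $|X|=n$ and $y=1_X$. For a partition $\{S,T\}$ we have $1_S\wedge1_T=1_S\wedge y$. The map $u\mapsto u\wedge y$ has kernel $\mathbb Ry$, so the vectors $v_\pi$ lie in a copy of $\mathbb R^X/\mathbb Ry$, of dimension $n-1$. This is too small to be useful. The squares $f_\pi$ lie in the space of symmetric tensors over it, of dimension $\binom n2=N(n,2)$.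

Take $X=\{1,2,3,4\}$, let $a,b,c$ be the classes of $e_1,e_2,e_3$ modulo $y$, so that $e_4$ has class $-a-b-c$, and view symmetric tensors as quadratic polynomials in $a,b,c$. The seven vectors $f_\pi$ become
\[
(a+b)^2,\quad (a+c)^2,\quad (b+c)^2;\qquad a^2,\quad b^2,\quad c^2,\quad (a+b+c)^2,
\]
for the partitions $12|34$, $13|24$, $14|23$; $1|234$, $2|134$, $3|124$, $4|123$. The first six produce the monomials $a^2,b^2,c^2,ab,ac,bc$, so $\dim V_{X,2}=6$ and there is exactly one relation up to scaling. It is
\[
(a+b)^2+(a+c)^2+(b+c)^2=a^2+b^2+c^2+(a+b+c)^2 .
\]
All seven vectors occur, so any six of them form a basis. Whichever partition is the Radon partition of four given points, the remaining six span $V_{X,2}$.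
\end{example}

The relation of Example~\ref{ex:four} persists when the four elements are replaced by four sets and further blocks are present.

\begin{lemma}[four-set relation]\label{lem:relation}
Let $A,B,C,D$ be disjoint nonempty subsets of $X$ and let $\omega$ be a partition of $X\setminus(A\cup B\cup C\cup D)$. Write $f_{S|T}$ for $f_{\{S,T\}\cup\omega}$ and juxtaposition for union. Then
\[
f_{AB|CD}+f_{AC|BD}+f_{AD|BC}=f_{A|BCD}+f_{B|ACD}+f_{C|ABD}+f_{D|ABC}.
\]
\end{lemma}

\begin{proof}
Let $a,b,c,d$ be the indicator vectors of $A,B,C,D$, let $y=a+b+c+d$, let $w$ be the wedge product of the indicator vectors of the blocks of $\omega$, and put $\ell(u)=u\wedge y\wedge w$ and $q(u)=\ell(u)\otimes\ell(u)$ for $u\in\mathbb R^X$. If $\{S,T\}$ is a partition of $A\cup B\cup C\cup D$, then $1_S\wedge1_T=1_S\wedge y$, so $f_{S|T}=q(1_S)$. Since $\ell$ is linear, $q(u+u')=q(u)+q(u')+\beta(u,u')$ with the bilinear map $\beta(u,u')=\ell(u)\otimes\ell(u')+\ell(u')\otimes\ell(u)$. Hence both sides of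
\[
q(a+b)+q(a+c)+q(b+c)=q(a)+q(b)+q(c)+q(a+b+c)
\]
equal $2q(a)+2q(b)+2q(c)+\beta(a,b)+\beta(a,c)+\beta(b,c)$. Term by term, this is the asserted relation.
\end{proof}

\begin{lemma}[products]\label{lem:product}
If $X$ is the disjoint union of $L$ and $R$, there is a bilinear map $V_{L,i}\times V_{R,j}\to V_{X,i+j}$ that sends $(f_\lambda,f_\rho)$ to $f_{\lambda\cup\rho}$.
\end{lemma}

\begin{proof}
Regard $\mathbb R^L$ and $\mathbb R^R$ as subspaces of $\mathbb R^X$. The expression $(s\wedge s')\otimes(t\wedge t')$ is linear in each of $s,t\in\Lambda^i\mathbb R^L$ and $s',t'\in\Lambda^j\mathbb R^R$, so it defines a bilinear map in $s\otimes t$ and $s'\otimes t'$. This map sends $(f_\lambda,f_\rho)$ to $(v_\lambda\wedge v_\rho)\otimes(v_\lambda\wedge v_\rho)=f_{\lambda\cup\rho}$.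
\end{proof}

\begin{lemma}[restriction]\label{lem:restriction}
Let $p\in X$ and $Q=X\setminus\{p\}$. There is a linear map $r\colon V_{X,k}\to V_{Q,k}$ with $r(f_\pi)=0$ if $\{p\}$ is a block of $\pi$, and $r(f_\pi)=f_{\pi|_Q}$ otherwise, where $\pi|_Q$ is obtained from $\pi$ by deleting $p$ from its block.
\end{lemma}

\begin{proof}
The projection $\mathbb R^X\to\mathbb R^Q$ with $e_p\mapsto0$ sends $1_B$ to $1_{B\setminus\{p\}}$, which is zero exactly for $B=\{p\}$. Let $r$ be the map that it induces on $\Lambda^k\mathbb R^X\otimes\Lambda^k\mathbb R^X$.
\end{proof}

\section{Noncrossing partitions give a basis}\label{sec:basis}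

Let $X$ be linearly ordered. Two elements $c<c'$ divide $X\setminus\{c,c'\}$ into two \emph{sides}, the elements between $c$ and $c'$ and the remaining ones, and $c,c'$ \emph{separate} $x$ from $x'$ if $x,x'$ lie on different sides. Two disjoint subsets of $X$ \emph{cross} if two elements of one separate two elements of the other. Equivalently, there are $x_1<x_2<x_3<x_4$ with $x_1,x_3$ in one subset and $x_2,x_4$ in the other; this form shows that the roles of the two subsets may be exchanged. A partition is \emph{noncrossing} if no two of its blocks cross.

Order the vertices of a convex polygon along the boundary, starting anywhere. Then noncrossing means the same as crossing-free. If two blocks cross, then $[x_1,x_3]$ and $[x_2,x_4]$ are the diagonals of a convex quadrilateral. If blocks $B$ and $C$ do not cross and $|C|\ge2$, then $B$ lies on one of the boundary arcs between cyclically consecutive elements $c,c'$ of $C$, so $B$ lies strictly on one side of the line $cc'$ and $C$ lies in the opposite closed half-plane; and two singletons are disjoint. Hence a linearly ordered set with $n$ elements has $N(n,k)$ noncrossing partitions into $k$ blocks.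

\begin{lemma}\label{lem:independent}
For any linear order on $X$, the vectors $f_\pi$ with $\pi$ noncrossing with $k$ blocks are linearly independent.
\end{lemma}

\begin{proof}
Let $X=\{1,\dots,n\}$. In the matrix with columns $1_{B_1},\dots,1_{B_k}$ every row contains a single $1$. So its minor on the rows $S$, the coefficient of $e_S$ in $v_\pi$, is $\pm1$ if $S$ is a transversal of $\pi$ (one element from each block) and $0$ otherwise. A coordinate of $f_\pi$ is indexed by a \emph{pair} of $k$-sets, and we use the pairs $(m(\sigma),M(\sigma))$, where $m(\sigma)$ is the set of block minima and $M(\sigma)$ the set of block maxima of a partition $\sigma$.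

\emph{A noncrossing $\sigma$ is determined by $(m(\sigma),M(\sigma))$.} We reconstruct $\sigma$ from left to right. Suppose that the restriction of $\sigma$ to the elements smaller than $x$ is known. If $x\in m(\sigma)$, then $x$ opens a new block. Otherwise call a block $B$ \emph{open at $x$} if $\min B<x\le\max B$. These are the blocks that have been started and whose known part contains no element of $M(\sigma)$, so we can recognize them. The block $B_0$ of $x$ is open at $x$. If another open block $B$ had $\min B_0<\min B$, then $x<\max B$ because $x\notin B$, and $\min B_0<\min B<x<\max B$ would be a crossing. So $x$ joins the open block with the largest minimum.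

\emph{Triangularity.} Put $s(\pi)=\sum M(\pi)-\sum m(\pi)$, where $\sum S$ is the sum of the elements of $S$. Let $\pi,\sigma$ be noncrossing with $k$ blocks, and suppose that the coefficient of $e_{m(\sigma)}\otimes e_{M(\sigma)}$ in $f_\pi$ is nonzero. Then $m(\sigma)$ and $M(\sigma)$ are transversals of $\pi$. Comparing block by block, $\sum m(\sigma)\ge\sum m(\pi)$ with equality only if $m(\sigma)=m(\pi)$, and $\sum M(\sigma)\le\sum M(\pi)$ with equality only if $M(\sigma)=M(\pi)$. Hence $s(\sigma)\le s(\pi)$, and equality forces $\sigma=\pi$ by the previous paragraph. If the noncrossing partitions are listed by increasing $s$, the square matrix of these coefficients is triangular, and its diagonal entries are $\pm1$.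
\end{proof}

The noncrossing hypothesis enters only in the reconstruction, which fails without it: $13|24$ and $14|23$ have the same minima and the same maxima.

For spanning, one could try to rewrite the vector of a crossing partition with Lemma~\ref{lem:relation}, but the six new partitions may cross the other blocks, and it is not clear that the process ends. Symmetry avoids the problem: it reduces the task to partitions that differ from a noncrossing one by exchanging two neighbors.

\begin{lemma}\label{lem:spanNC}
For any linear order on $X$, the vectors $f_\pi$ with $\pi$ noncrossing with $k$ blocks span $V_{X,k}$. Hence they form a basis, and $\dim V_{X,k}=N(|X|,k)$ for $1\le k\le|X|$.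
\end{lemma}

\begin{proof}
Let $X=\{1,\dots,n\}$ and let $\mathcal W$ be the span of the noncrossing vectors. The symmetric group $S_n$ permutes the basis of $\mathbb R^X$, so it acts linearly on $V_{X,k}$ with $gf_\pi=f_{g\pi}$. Every partition is the image under some $g$ of a partition into intervals, which is noncrossing, and $S_n$ is generated by the transpositions of neighbors. So it suffices to show that $f_{s\pi}\in\mathcal W$ for $\pi$ noncrossing and $s=(i\ \,i{+}1)$. If $i$ and $i+1$ lie in one block, then $s\pi=\pi$. Otherwise let $E=\{i\}\cup E'$ and $F=\{i+1\}\cup F'$ be their blocks, with $i\notin E'$ and $i+1\notin F'$. We use repeatedly that $i$ and $i+1$ lie on the same side of any two other elements.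

\emph{No other block $C$ of $\pi$ crosses $E\cup F$.} Suppose that $c,c'\in C$ separate $x$ from $x'$ with $x,x'\in E\cup F$. Since $C$ crosses neither $E$ nor $F$, we may assume $x\in E$ and $x'\in F$. The common side of $i$ and $i+1$ differs from the side of $x$ or from the side of $x'$. In the first case $c,c'$ separate $i\in E$ from $x\in E$, in the second they separate $i+1\in F$ from $x'\in F$. Both are impossible.

Consequently, if $E,F$ are replaced by two new blocks with union $E\cup F$, the result is noncrossing as soon as the two new blocks do not cross each other. The partition $s\pi$ arises in this way, with new blocks $\{i\}\cup F'$ and $\{i+1\}\cup E'$. If $E'$ or $F'$ is empty, one new block is a singleton, which crosses nothing, and $s\pi$ is noncrossing. Otherwise apply Lemma~\ref{lem:relation} to the four sets $\{i\},\{i+1\},E',F'$. It expresses $f_{s\pi}$ through six vectors whose partitions have the following new blocks: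
\begin{itemize}
\item $E$ and $F$: this is $\pi$;
\item $\{i,i+1\}$ and $E'\cup F'$: no crossing, since $i$ and $i+1$ cannot be separated;
\item $\{i\}$ and its complement in $E\cup F$, or $\{i+1\}$ and its complement: no crossing, since one block is a singleton;
\item $E'$ and $F\cup\{i\}$: if $x,x'\in E'$ separated two elements of $F\cup\{i\}$, then, as $E$ and $F$ do not cross, one of the two would be $i$ and the other some $z\in F$; but then $x,x'$ would separate $i+1\in F$ from $z$, which is impossible;
\item $F'$ and $E\cup\{i+1\}$: the same argument with the roles of $(i,E)$ and $(i+1,F)$ exchanged.
\end{itemize}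
All six partitions are noncrossing, so $f_{s\pi}\in\mathcal W$. The last assertion follows from Lemma~\ref{lem:independent}.
\end{proof}

The space $V_{X,k}$ does not depend on an order of $X$, and each order supplies a basis of it. In Section~\ref{sec:span} we choose an order adapted to the geometry.

\section{Adding an extreme point to a block}\label{sec:extreme}

The induction deletes an extreme point $p$, and it must be possible to lift every crossing-free partition of the remaining points to one of $P$ with the same number of blocks. Adding $p$ to a block is allowed when no other block stands between $p$ and any part of it, so we have to find a block that is completely visible from $p$.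

\begin{lemma}\label{lem:add}
Let $p$ be an extreme point of $P$, let $Q=P\setminus\{p\}\ne\emptyset$, and let $\sigma$ be a crossing-free partition of $Q$. Then $p$ can be added to some block of $\sigma$ so that the resulting partition of $P$ is crossing-free.
\end{lemma}

\begin{proof}
Let $B_1,\dots,B_k$ be the blocks and $K_i=\operatorname{conv}B_i$. Since $p$ is extreme, some line through $p$ has $Q$ strictly on one side. So the direction from $p$ to a point of $\operatorname{conv}Q$ is described by an angle in a fixed open interval of length $\pi$, and the points of $Q$ have distinct angles by general position. The angles of the points of $K_i$ form the interval $I_i=[\alpha_i,\beta_i]$, where $\alpha_i$ and $\beta_i$ are the smallest and the largest angle of a point of $B_i$. In particular, $\alpha_1,\dots,\alpha_k$ are distinct.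

Let $i\ne j$ with $I_i\cap I_j\ne\emptyset$, and let $\ell$ be a line that strictly separates $K_i$ and $K_j$. Some ray from $p$ meets both sets and therefore passes from one side of $\ell$ to the other, so $p\notin\ell$. If $p$ is on the side of $K_j$, then every ray from $p$ that meets both sets meets $K_j$ entirely before $K_i$, and we write $j\prec i$; otherwise $i\prec j$. A point of $K_j\cap\operatorname{conv}(K_i\cup\{p\})$ lies on a segment from $p$ to a point of $K_i$, so this intersection is nonempty only if $j\prec i$. It therefore suffices to find an index $i$ such that no $j$ satisfies $j\prec i$.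

Call $i$ \emph{exposed} if there is no $j\prec i$ with $\alpha_i\in I_j$; this says that nothing hides the first point of $K_i$ in the angular order. The index with the smallest $\alpha_i$ is exposed, because $\alpha_i$ lies in no other $I_j$. Let $i$ be the exposed index with the largest $\alpha_i$, and suppose that $O=\{j:j\prec i\}$ is nonempty. Let $j\in O$. The intervals $I_i$ and $I_j$ intersect, so the larger of $\alpha_i,\alpha_j$ lies in both; as $i$ is exposed, we get $\alpha_j>\alpha_i$ and $\alpha_j\in I_i$. Now take $j\in O$ with $\alpha_j$ minimal. By the choice of $i$, the index $j$ is not exposed, so there is $l\prec j$ with $\alpha_j\in I_l$. The ray at angle $\alpha_j$ meets $K_l$, then $K_j$, then $K_i$. Hence $l\ne i$ and $l\prec i$, that is, $l\in O$. But $\alpha_j\in I_l$ and $l\neq j$ give $\alpha_l<\alpha_j$, which contradicts the choice of $j$.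
\end{proof}

That $p$ is extreme is what places the angles in an interval rather than on a circle, so that a smallest $\alpha_i$ exists.

\section{Crossing-free partitions span}\label{sec:span}

For $P$ in general position let $Z_k(P)\subseteq V_{P,k}$ be the span of the vectors $f_\pi$, where $\pi$ runs over the crossing-free partitions of $P$ into $k$ blocks.

\begin{theorem}\label{thm:span}
For every finite set $P$ in general position and every $k$ we have $Z_k(P)=V_{P,k}$.
\end{theorem}

By Lemma~\ref{lem:spanNC} this gives $\operatorname{cfp}_k(P)\ge\dim V_{P,k}=N(n,k)$, and summing over $k$ gives $\operatorname{cfp}(P)\ge C_n$. So Theorem~\ref{thm:span} implies Theorem~\ref{thm:A}.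

Induction gives two tools. A partition that respects a splitting of $P$ by a line can be treated on the two sides separately. And a statement about $P\setminus\{p\}$ can be lifted along the restriction map $r$, up to the kernel of $r$. The angular order around an extreme point $p$ makes the two tools complementary: the noncrossing basis vectors that the first tool misses do not occur in the kernel of $r$.

\begin{example}\label{ex:angular}
Let $P=\{p,q_1,q_2,q_3\}$ with $q_2$ inside the triangle $pq_1q_3$, ordered by $p<q_1<q_2<q_3$, and let $k=2$. Five of the six noncrossing partitions, namely $p|q_1q_2q_3$, $pq_1|q_2q_3$, $pq_1q_2|q_3$, $q_1|pq_2q_3$ and $q_1q_2|pq_3$, are cut out by lines through or near $p$, and are crossing-free. The sixth, $pq_1q_3|q_2$, is the Radon partition of $P$. It restricts to $q_1q_3|q_2$, and Lemma~\ref{lem:add} provides a crossing-free partition with the same restriction, $q_1q_3|pq_2$. The difference of the two vectors lies in the kernel of $r$, and Lemma~\ref{lem:relation} writes it as a combination of the five vectors above: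
\[
f_{pq_1q_3|q_2}-f_{q_1q_3|pq_2}=f_{pq_1|q_2q_3}+f_{q_1q_2|pq_3}-f_{p|q_1q_2q_3}-f_{q_1|pq_2q_3}-f_{pq_1q_2|q_3}.
\]
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:span}]
We use induction on $n=|P|$, for all $k$ at once. For $n\le2$ all partitions are crossing-free. Let $n\ge3$.

\emph{Step 1: partitions that respect a line.} Let $P$ be the union of nonempty sets $L,R$ that are strictly separated by a line, and let $\pi$ be a partition into $k$ blocks, each contained in $L$ or in $R$. We claim that $f_\pi\in Z_k(P)$. Write $\pi=\lambda\cup\rho$ with partitions $\lambda$ of $L$ and $\rho$ of $R$. By induction $f_\lambda=\sum_ic_if_{\lambda_i}$ and $f_\rho=\sum_jd_jf_{\rho_j}$ with crossing-free partitions $\lambda_i$ of $L$ and $\rho_j$ of $R$ that have as many blocks as $\lambda$ and $\rho$. By Lemma~\ref{lem:product}, $f_\pi=\sum_{i,j}c_id_jf_{\lambda_i\cup\rho_j}$, and each $\lambda_i\cup\rho_j$ is crossing-free because of the separating line.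

\emph{Step 2: the angular order.} Let $p$ be an extreme point, $m=n-1\ge2$, and let $q_1,\dots,q_m$ be the points of $Q=P\setminus\{p\}$ by increasing angle around $p$, as in the proof of Lemma~\ref{lem:add}. The following splits of $P$ are strictly separated by a line, for $1\le i\le m-1$:
\[
\{p\}\,\big|\,Q,\qquad \{p,q_1,\dots,q_i\}\,\big|\,\{q_{i+1},\dots,q_m\},\qquad \{q_1,\dots,q_i\}\,\big|\,\{p,q_{i+1},\dots,q_m\}.
\]
The first holds because $p$ is extreme. For the others, the line through $p$ at an angle between those of $q_i$ and $q_{i+1}$ strictly separates $\{q_1,\dots,q_i\}$ from $\{q_{i+1},\dots,q_m\}$, and a small parallel shift puts $p$ on either side. Order $P$ by $p<q_1<\dots<q_m$; from now on ``noncrossing'' refers to this order and to its restriction to $Q$. Call a noncrossing partition of $P$ into $k$ blocks \emph{good} if it refines one of the splits above and \emph{bad} otherwise. By Step~1, $f_\pi\in Z_k(P)$ for every good $\pi$.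

\emph{Step 3: in a bad partition, $p$, $q_1$ and $q_m$ lie in one block.} Let $\pi$ be bad and let $B$ be the block of $p$. Then $B\ne\{p\}$. Let $q_i$ and $q_j$ be the first and the last element of $B\setminus\{p\}$. Suppose $i>1$. A block that contains some $q_a$ with $a<i$ is not $B$, and it contains no $q_b$ with $b>i$, since $p<q_a<q_i<q_b$ would be a crossing. So $\{q_1,\dots,q_{i-1}\}$ is a union of blocks and $\pi$ is good, a contradiction. Suppose $j<m$. A block that contains some $q_b$ with $b>j$ is not $B$, and it contains no $q_a$ with $a<j$, since $p<q_a<q_j<q_b$ would be a crossing. So $\{q_{j+1},\dots,q_m\}$ is a union of blocks, again a contradiction.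

\emph{Step 4: $r(Z_k(P))=V_{Q,k}$.} By induction $V_{Q,k}$ is spanned by the $f_\sigma$ with $\sigma$ crossing-free. For such a $\sigma$, Lemma~\ref{lem:add} gives a crossing-free partition $\pi$ of $P$ with $k$ blocks, $\{p\}\notin\pi$ and $\pi|_Q=\sigma$, and $r(f_\pi)=f_\sigma$ by Lemma~\ref{lem:restriction}.

\emph{Step 5: the kernel of $r$ lies in $Z_k(P)$.} Let $r(v)=0$ and write $v=\sum_\pi c_\pi f_\pi$ with $\pi$ running over the noncrossing partitions of $P$ into $k$ blocks (Lemma~\ref{lem:spanNC}). The restriction of a noncrossing partition is noncrossing, so applying $r$ gives
\[
0=\sum_\sigma\Bigl(\ \sum_{\pi:\ \{p\}\notin\pi,\ \pi|_Q=\sigma}c_\pi\Bigr)f_\sigma ,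
\]
where $\sigma$ runs over the noncrossing partitions of $Q$ into $k$ blocks. By Lemma~\ref{lem:independent} for $Q$, every inner sum vanishes. Let $\pi$ be bad and $\sigma=\pi|_Q$. By Step~3, $\pi$ arises by adding $p$ to the block of $\sigma$ that contains both $q_1$ and $q_m$. Adding $p$ to another block, which contains some $y$, creates the crossing $p<q_1<y<q_m$. So $\pi$ is the only term of its inner sum, and $c_\pi=0$. Thus $v$ is a combination of good vectors, and $v\in Z_k(P)$ by Step~2.

Finally, let $v\in V_{P,k}$. By Step~4 there is $z\in Z_k(P)$ with $r(z)=r(v)$, and by Step~5 $v-z\in Z_k(P)$. Hence $v\in Z_k(P)$.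
\end{proof}

\section{The sets with $C_n$ crossing-free partitions}\label{sec:equality}

We prove Theorem~\ref{thm:B}. Since $\sum_kN(n,k)=C_n$, Theorem~\ref{thm:A} gives (a)$\Leftrightarrow$(b). The implications (a)$\Rightarrow$(c) and (d)$\Rightarrow$(e) are trivial, and (c)$\Leftrightarrow$(d) is Proposition~\ref{prop:n-2}. It remains to prove (e)$\Rightarrow$(a).

Let $I=P\setminus H$. Its points lie in the interior of $\operatorname{conv}P$, since a non-extreme point on the boundary would be collinear with the two ends of an edge. We use induction on $|I|$; for $I=\emptyset$ the set is in convex position. So assume from now on that $P$ satisfies (e) and $I\ne\emptyset$. We move one point $u\in I$ along a segment out of the hull. By Lemma~\ref{lem:four} the numbers $\operatorname{cfp}_k$ can change only when $u$ crosses a line through two other points. Such a crossing is easy to analyze when both points are extreme, because then the line cuts the whole configuration along the segment between them. So we choose $u$ and its path in such a way that only crossings of this kind occur (Sections~\ref{sub:movable} and~\ref{sub:motion}), show that they change nothing (Section~\ref{sub:event}), and check that (e) survives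 (Section~\ref{sub:end}).

Two simple facts are used throughout.

\begin{lemma}\label{lem:chord}
Let $p\ne q$ be in $H$. The line $pq$ meets $\operatorname{conv}P$ in $[p,q]$. If $[a,b]$ is an edge of $\operatorname{conv}P$ and $\{p,q\}\ne\{a,b\}$, then $(a,b)$ lies in one of the open half-planes bounded by the line $pq$.
\end{lemma}

\begin{proof}
The intersection is a segment in $\operatorname{conv}P$ that contains the extreme points $p,q$, so they are its endpoints. The points $p,q$ are not in $(a,b)$. If a point of $(p,q)$ were on the supporting line $ab$, then so would $p$ and $q$ be, and $\{p,q\}=\{a,b\}$. So the connected set $(a,b)$ misses the line $pq$.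
\end{proof}

\begin{lemma}\label{lem:count}
Let $P$ satisfy \textup{(e)} and let $T\subseteq H$ with $|T|\ge3$. Then $\operatorname{conv}T$ contains at most $|T|-2$ points of $I$.
\end{lemma}

\begin{proof}
Triangulate the convex polygon with vertex set $T$ into $|T|-2$ triangles. A point of $I$ lies on no segment between two points of $H$, so a point of $I\cap\operatorname{conv}T$ is interior to one of the triangles, and each triangle contains at most one point by (e).
\end{proof}

\subsection{A movable point}\label{sub:movable}

A ray that starts in the interior of $\operatorname{conv}P$ meets the boundary in exactly one point, its \emph{exit point}. If $u$ moves toward an edge $[a,b]$, it should stay away from the lines through another point $y\in I$ and a vertex of the hull. This suggests asking that, seen from each $y$, the point $u$ appear in front of the same edge.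

\begin{lemma}\label{lem:movable}
There are a point $u\in I$ and an edge $[a,b]$ of $\operatorname{conv}P$ such that for every $y\in I\setminus\{u\}$ the exit point of the ray from $y$ through $u$ lies in $(a,b)$.
\end{lemma}

\begin{proof}
For $|I|=1$ any edge will do. For $|I|=2$ there is one ray, and its exit point is not a vertex by general position. Let $|I|\ge3$, let $u_1,\dots,u_s$ with $s\ge3$ be the vertices of $\operatorname{conv}I$ in cyclic order, with indices modulo $s$, and let
\[
N_l=\{u_l-\lambda(u_{l-1}-u_l)-\mu(u_{l+1}-u_l):\lambda,\mu\ge0\}
\]
be the reflection in $u_l$ of the angle of $\operatorname{conv}I$ at $u_l$. For $y\in I\setminus\{u_l\}$ the vector $y-u_l$ is a nonnegative combination of $u_{l-1}-u_l$ and $u_{l+1}-u_l$, so the ray from $y$ through $u_l$ continues beyond $u_l$ inside $N_l$, and its exit point lies in $N_l$. The exit point of a ray from $u_l$ depends continuously on its direction, so $N_l$ meets the boundary of $\operatorname{conv}P$ in a connected set. If $N_l$ contains no point of $H$, this set lies in a single open edge $(a,b)$, and $u=u_l$ has the required property.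

Suppose that every $N_l$ contains a point $a_l\in H$. By general position $a_l$ is on neither of the lines $u_lu_{l-1}$ and $u_lu_{l+1}$, so its coefficients $\lambda,\mu$ are positive, and
\[
(1+\lambda+\mu)\,u_l=a_l+\lambda u_{l-1}+\mu u_{l+1}
\]
shows that $u_l$ is interior to the triangle $a_lu_{l-1}u_{l+1}$. Let $T=\{a_1,\dots,a_s\}$ and $G=\operatorname{conv}(T\cup\{u_1,\dots,u_s\})$. Each $u_l$ is interior to $G$, so all vertices of the polygon $G$ belong to $T$. Hence $G=\operatorname{conv}T$ and $|T|\ge3$. Now $\operatorname{conv}T$ contains the $s$ points $u_1,\dots,u_s$ of $I$, while Lemma~\ref{lem:count} allows at most $|T|-2\le s-2$. This is a contradiction.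
\end{proof}

Fix $u$ and $[a,b]$ as in Lemma~\ref{lem:movable}, put $I_0=I\setminus\{u\}$, and let $g_y\in(a,b)$ be the exit point of the ray from $y\in I_0$ through $u$. The point $u$ keeps the other inner points away from the edge $[a,b]$, in the following sense.

\begin{lemma}\label{lem:shadow}
No triangle $abt$ with $t\in H$ contains a point of $I_0$. For all $c,d\in H$ the set $\operatorname{conv}\{a,b,c,d\}$ contains at most one point of $I_0$.
\end{lemma}

\begin{proof}
If $y\in I_0$ were interior to $abt$, then so would be $u\in(y,g_y)$, contrary to (e). Let $T=\{a,b,c,d\}$. For $|T|\le3$ the set $\operatorname{conv}T$ contains no point of $I_0$, by general position and the first part. For $|T|=4$ cut the quadrilateral along a diagonal. One of the two triangles has the side $[a,b]$ and contains no point of $I_0$, the other contains at most one by (e), and no point of $I_0$ lies on a side.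
\end{proof}

\subsection{The motion}\label{sub:motion}

Let $\mathcal L$ be the finite set of lines through two points of $P\setminus\{u\}$. Choose $g\in(a,b)$ such that $g$ lies on no line of $\mathcal L$ other than $ab$, and $[u,g]$ contains no intersection point of two distinct lines of $\mathcal L$. Only finitely many $g$ are excluded: each line other than $ab$ meets the line $ab$ at most once, and each intersection point $z$ differs from $u$ (which lies on no line of $\mathcal L$), so that the line $uz$ meets the line $ab$ at most once. Every point of $P\setminus\{u\}$ is such an intersection point because $|H|\ge3$, so $[u,g]$ avoids $P\setminus\{u\}$. For $\tau\ge0$ put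
\[
u_\tau=(1-\tau)u+\tau g,\qquad P_\tau=(P\setminus\{u\})\cup\{u_\tau\};
\]
see Figure~\ref{fig:motion}. For $\tau<1$ the point $u_\tau$ is interior to $\operatorname{conv}P$, so $P_\tau$ has the same extreme points as $P$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[thick] (-1.47,-2.02)--(1.47,-2.02)--(2.38,0.77)--(0,2.5)--(-2.38,0.77)--cycle;
\draw[gray!60] (-1.47,-2.02)--(2.38,0.77) (-1.47,-2.02)--(0,2.5) (1.47,-2.02)--(0,2.5) (2.38,0.77)--(-2.38,0.77);
\draw[gray,very thick] (1.47,-2.02)--(-2.38,0.77);
\draw[dashed] (1.1,1.3)--(0.59,-2.02);
\draw[->,thick] (0.75,-1.0)--(-0.3,-2.02);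
\fill (-1.47,-2.02) circle (2pt) node[below left] {$a$};
\fill (1.47,-2.02) circle (2pt) node[below right] {$b$};
\fill (2.38,0.77) circle (2pt);
\fill (0,2.5) circle (2pt);
\fill (-2.38,0.77) circle (2pt) node[left] {$t$};
\fill (1.1,1.3) circle (2pt) node[right] {$y$};
\fill (0.75,-1.0) circle (2pt) node[left] {$u$};
\node[below] at (0.59,-2.02) {$g_y$};
\node[below] at (-0.3,-2.02) {$g$};
\end{tikzpicture}
\caption{Five extreme points and two inner points $u,y$ that lie in no common triangle spanned by extreme points. The ray from $y$ through $u$ (dashed) leaves the hull at $g_y$ on the edge $[a,b]$. The point $u$ is moved along the arrow to a generic point $g$ of this edge and slightly beyond; on its way it crosses the chord $[b,t]$ and then the edge $[a,b]$.}\label{fig:motion}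
\end{figure}

\begin{lemma}\label{lem:motion}
Let $0\le\tau<1$.
\begin{itemize}
\item[(i)] For $y\in I_0$ the exit point of the ray from $y$ through $u_\tau$ lies in $(a,b)$.
\item[(ii)] If $P_\tau$ is in general position, it satisfies \textup{(e)}.
\item[(iii)] If $u_\tau$ is collinear with two points $q,q'$ of $P\setminus\{u\}$, then $q,q'\in H$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Write $u=(1-s)y+sg_y$ with $0<s<1$. Then $u_\tau=(1-\tau)(1-s)\,y+(1-\tau)s\,g_y+\tau g$, so $u_\tau$ lies on the open segment from $y$ to a point of $[g_y,g]\subseteq(a,b)$. That point is the exit point.

(ii) Let $\Delta$ be a closed triangle with vertices in $H$ that has a point $y\in I_0$ in its interior. It has no second point of $I_0$ in its interior, by (e) for $P$, so it suffices to show $u_\tau\notin\Delta$. The ray from $y$ through $u$ leaves $\Delta$ at a point $w$ of a side $[x,x']$, and $\{x,x'\}\ne\{a,b\}$ by Lemma~\ref{lem:shadow}. Let $h$ be the open half-plane bounded by the line $xx'$ that does not contain $y$; it is disjoint from $\Delta$, and it contains the part of the ray beyond $w$. The exit point $g_y$ is $w$ or lies beyond $w$, and by Lemma~\ref{lem:chord} it is not on the line $xx'$. So $g_y\in h$, and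 then $g\in(a,b)\subseteq h$ by the same lemma. Moreover $u\notin\Delta$ by (e) and general position, while $[y,w]\subseteq\Delta$, so $u$ lies beyond $w$ and $u\in h$. Hence $u_\tau\in[u,g]\subseteq h$.

(iii) Suppose that $q=y\in I_0$. The line $\ell$ through $y$ and $u_\tau$ meets $\operatorname{conv}P$ in a segment $[z,z']$, where $z\in(a,b)$ is the exit point from (i). Since $\ell$ contains the interior point $y$, it is not the line $ab$, and so $z'\notin[a,b]$.

If $q'\in H$, then $q'$ is an endpoint of the segment, so $q'=z'\notin\{a,b\}$. Then $y\in(q',z)$ is interior to the triangle $abq'$, contrary to Lemma~\ref{lem:shadow}.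

If $q'=y'\in I_0$, then $\ell$ contains no point of $H$ by general position, so $z'$ lies in an open edge $(c,d)$. Then $y,y'\in[z,z']\subseteq\operatorname{conv}\{a,b,c,d\}$, again contrary to Lemma~\ref{lem:shadow}.
\end{proof}

Call $\tau_0\in(0,1]$ an \emph{event} if $u_{\tau_0}$ lies on a line of $\mathcal L$. The line of motion is not in $\mathcal L$, so there are finitely many events, at each event $u_\tau$ passes from one side of the line to the other, and by the choice of $g$ only one line $pq$ is involved. For $\tau_0<1$, Lemmas~\ref{lem:motion}(iii) and~\ref{lem:chord} show that $p,q\in H$ and $u_{\tau_0}\in(p,q)$. The last event is $\tau_0=1$, with $\{p,q\}=\{a,b\}$ and $u_1=g\in(a,b)$. Fix $\tau^*>1$ such that $u_\tau$ lies on no line of $\mathcal L$ for $1<\tau\le\tau^*$. Between consecutive events, and on $(1,\tau^*]$, no triple becomes collinear, so all orientations and all numbers $\operatorname{cfp}_k(P_\tau)$ are constant.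

\subsection{Crossing a chord changes nothing}\label{sub:event}

The mechanism is visible for four points. Let $u$ leave the triangle $pqx$ through the side $[p,q]$. Before the crossing, $pq|ux$ is crossing-free and $pqx|u$ is not; afterwards it is the other way round. One partition is lost and one with the same number of blocks is gained. In general, both the lost and the gained partitions are counted by products over the two sides of the chord, and the next lemma matches the factors: on the side of $u$, the point $u$ behaves like the pair $p,q$ glued together.

For a finite set $B$ such that $B\cup\{p,q\}$ is in general position, let $\epsilon_i(B)$ be the number of crossing-free partitions of $B\cup\{p,q\}$ into $i$ blocks in which $p$ and $q$ lie in the same block.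

\begin{lemma}\label{lem:glue}
Let $S$ be a set in general position that satisfies \textup{(e)}, let $p,q$ be extreme points and $u$ a non-extreme point of $S$, and let $B$ be the set of points of $S\setminus\{p,q,u\}$ on the same side of the line $pq$ as $u$. Assume that $u$ is closer to the line $pq$ than every point of $B$ and lies in the triangle $pqx$ for every $x\in B$. Then $\epsilon_i(B)=\operatorname{cfp}_i(B\cup\{u\})$ for all $i$.
\end{lemma}

\begin{proof}
We first show:
\begin{equation}\label{eq:empty}
\text{for } x\ne y \text{ in } B, \text{ the point } y \text{ is not in } \operatorname{conv}\{p,q,x\}.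
\end{equation}
Suppose it is. By general position $y$ is interior to the triangle $pqx$, and so is $u$. If $x$ is extreme, this contradicts (e). Otherwise triangulate $\operatorname{conv}S$ by the diagonals from $p$; then $x\in\operatorname{conv}\{p,c,c'\}$ for some extreme points $c,c'$. The hull of $T=\{p,q,c,c'\}$ contains $x$, hence the triangle $pqx$, hence the three non-extreme points $x,y,u$. Since $3\le|T|\le4$, this contradicts Lemma~\ref{lem:count}.

Given a crossing-free partition of $B\cup\{p,q\}$ with the block $X\cup\{p,q\}$, $X\subseteq B$, replace this block by $X\cup\{u\}$. The resulting partition of $B\cup\{u\}$ is crossing-free: if $X\ne\emptyset$, then $u\in\operatorname{conv}(X\cup\{p,q\})$ and the hull of the block only shrinks; if $X=\emptyset$, then $u\notin\operatorname{conv}B$ because $u$ is closer to the line $pq$ than every point of $\operatorname{conv}B$. This map preserves the number of blocks and is injective.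

For surjectivity, take a crossing-free partition of $B\cup\{u\}$ with the block $X\cup\{u\}$, and let $Y\subseteq B$ be another block. We must show that $\operatorname{conv}(X\cup\{p,q\})\cap\operatorname{conv}Y=\emptyset$. Otherwise Lemma~\ref{lem:four} gives nonempty sets $X'\subseteq X\cup\{p,q\}$ and $Y'\subseteq Y$ with four points in total and intersecting hulls. Since $\operatorname{conv}X\cap\operatorname{conv}Y=\emptyset$, the set $X'$ contains $p$ or $q$; as the hypotheses are symmetric in $p$ and $q$, say $p\in X'$. Note that $\operatorname{conv}\{p,u,x\}\subseteq\operatorname{conv}\{p,q,x\}$ for $x\in B$, so by \eqref{eq:empty} no point of $Y$ lies in $\operatorname{conv}\{p,u,x\}$ for $x\in X$. In the following cases $x,x'\in X$ and $y,y'\in Y$.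
\begin{itemize}
\item $X'=\{p\}$ or $X'=\{p,q\}$. Impossible, since $\operatorname{conv}Y$ misses the line $pq$.
\item $X'=\{p,q,x\}$, $Y'=\{y\}$. This contradicts \eqref{eq:empty}.
\item $X'=\{p,x\}$, $Y'=\{y,y'\}$. The segment $[y,y']$ crosses $(p,x)$; let $y$ be its endpoint on the same side of the line $px$ as $u$. Followed from the crossing point toward $y$, the segment enters the triangle $pux$. It does not meet $[u,x]$, because the given partition is crossing-free. It does not meet $[p,u]$, whose points are closer to the line $pq$ than those of $\operatorname{conv}B$. It does not meet $[p,x]$ a second time. So $y\in\operatorname{conv}\{p,u,x\}$, which is excluded.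
\item $X'=\{p,x,x'\}$, $Y'=\{y\}$. The ray from $u$ through $y$ leaves the triangle $pxx'$ at a point $w$ of one of its sides, and $y\in[u,w]$ lies in the hull of $u$ and that side. For the side $[x,x']$ this gives $y\in\operatorname{conv}(X\cup\{u\})$, contrary to the given partition being crossing-free. For the sides $[p,x]$ and $[p,x']$ it gives $y\in\operatorname{conv}\{p,u,x\}$ or $y\in\operatorname{conv}\{p,u,x'\}$, which is excluded.
\end{itemize}
So replacing $X\cup\{u\}$ by $X\cup\{p,q\}$ gives a crossing-free partition, and the map is a bijection.
\end{proof}

Condition (e) is used only for \eqref{eq:empty}, and the lemma fails without \eqref{eq:empty}. If $B=\{x,y\}$ with $y$ inside the triangle $pqx$, then $\epsilon_2(B)=2$, as $pqx|y$ is excluded, whereas $\operatorname{cfp}_2(\{u,x,y\})=3$.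

\begin{proposition}\label{prop:event}
Let $\tau_0$ be an event. For $\tau^-<\tau_0<\tau^+$ sufficiently close to $\tau_0$ we have $\operatorname{cfp}_k(P_{\tau^-})=\operatorname{cfp}_k(P_{\tau^+})$ for all $k$.
\end{proposition}

\begin{proof}
Let $pq$ be the line of the event, with $p,q\in H$ and $u_{\tau_0}\in(p,q)$. Write $u^\pm=u_{\tau^\pm}$ and $P^\pm=P_{\tau^\pm}$. Let $B$ and $A$ be the sets of points of $P\setminus\{p,q,u\}$ on the side of $u^-$ and on the side of $u^+$. For the last event $A=\emptyset$. Since $u_{\tau_0}$ is in the open segment $(p,q)$, we can take $\tau^\pm$ so close to $\tau_0$ that no triple other than $\{p,q,u_\tau\}$ becomes collinear for $\tau^-\le\tau\le\tau^+$, that $u^\pm$ are closer to the line $pq$ than every point of $A\cup B$, and that the following holds for $u^\pm$ and every $x\in A\cup B$: if $x$ is on the same side as $u^\pm$, then $u^\pm$ lies in the triangle $pqx$; if $x$ is on the other side, then $[u^\pm,x]$ crosses $[p,q]$.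

Identify the partitions of $P^-$ and of $P^+$ by calling the moving point $u$. Only the orientation of $\{p,q,u\}$ differs, so only the Radon partitions of the sets $\{p,q,u,x\}$ can differ. In both positions such a Radon partition is $u\,|\,pqx$ or $ux\,|\,pq$: it has $p,q$ in one part and $u$ in the other. Call a partition \emph{critical} if $p,q$ lie in one block $D$ and $u$ lies in a different block $W$. By Lemma~\ref{lem:four}, a partition that is not critical is crossing-free for $P^-$ if and only if it is for $P^+$. It remains to count the critical ones.

Let a critical partition be crossing-free for $P^-$. Then $D\cap B=\emptyset$, since $u^-$ lies in $pqx$ for $x\in B$, and $W\cap A=\emptyset$, since $[u^-,x]$ crosses $[p,q]$ for $x\in A$. Every other block lies in $A$ or in $B$: a segment from a point of $A$ to a point of $B$ meets the line $pq$ inside $\operatorname{conv}P$, hence in $[p,q]\subseteq\operatorname{conv}D$ by Lemma~\ref{lem:chord}. So the partition is the union of a crossing-free partition of $A\cup\{p,q\}$ with $p,q$ in one block and a crossing-free partition of $B\cup\{u^-\}$. Conversely, every such union is critical and crossing-free, because a small shift of the line $pq$ toward $u^-$ strictly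 separates $A\cup\{p,q\}$ from $B\cup\{u^-\}$. The same argument applies to $P^+$ with $A$ and $B$ exchanged. The numbers of critical crossing-free partitions into $k$ blocks of $P^-$ and of $P^+$ are therefore
\begin{equation}\label{eq:sums}
\sum_{i=1}^{k-1}\epsilon_i(A)\operatorname{cfp}_{k-i}(B\cup\{u^-\})\qquad\text{and}\qquad\sum_{i=1}^{k-1}\epsilon_i(B)\operatorname{cfp}_{k-i}(A\cup\{u^+\}).
\end{equation}

Since $\tau^-<1$, the set $P^-$ satisfies (e) by Lemma~\ref{lem:motion}(ii), and Lemma~\ref{lem:glue} gives $\epsilon_i(B)=\operatorname{cfp}_i(B\cup\{u^-\})$. If $\tau_0<1$, we may take $\tau^+<1$, and the same two lemmas give $\epsilon_i(A)=\operatorname{cfp}_i(A\cup\{u^+\})$. If $\tau_0=1$, this equality holds because $A=\emptyset$ and both sides are $1$ for $i=1$ and $0$ otherwise. After these substitutions, the two sums in \eqref{eq:sums} are carried into each other by $i\mapsto k-i$.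
\end{proof}

\subsection{End of the proof}\label{sub:end}

Let $u'=u_{\tau^*}$ and $P'=P_{\tau^*}$. This set is in general position, and $\operatorname{cfp}_k(P')=\operatorname{cfp}_k(P)$ for all $k$ by Proposition~\ref{prop:event} and the constancy between events.

\emph{The extreme points of $P'$ are $H\cup\{u'\}$.} The point $u'$ lies beyond the line $ab$, hence outside $\operatorname{conv}H=\operatorname{conv}(P\setminus\{u\})$, so it is extreme. Every point of $H$ is an endpoint of an edge $[c,d]\ne[a,b]$ of $\operatorname{conv}P$. The point $g$ lies strictly on the inner side of the line $cd$, and $u_\tau$ does not meet this line for $1\le\tau\le\tau^*$, so the line $cd$ still supports $P'$, and $c,d$ are extreme in $P'$. The points of $I_0$ are interior to $\operatorname{conv}H$. Thus $P'$ has $|I|-1$ non-extreme points.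

\emph{$P'$ satisfies \textup{(e)}.} A triangle with vertices in $H$ contains at most one point of $I_0$ by (e) for $P$. The triangle $u'ab$ lies in the closed half-plane beyond the line $ab$ and contains no point of $I_0$. Consider a triangle $u'st$ with $s,t\in H$, $\{s,t\}\ne\{a,b\}$, and a point $y\in I_0$ inside it. For $1\le\tau\le\tau^*$ the point $u_\tau$ meets none of the lines $st$, $sy$, $ty$, which belong to $\mathcal L$ and differ from $ab$. So the orientations of the triples in $\{u_\tau,s,t,y\}$ are constant, and $y$ also lies in the triangle $gst\subseteq\operatorname{conv}\{a,b,s,t\}$. By Lemma~\ref{lem:shadow} there is at most one such $y$.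

By induction, $\operatorname{cfp}_k(P)=\operatorname{cfp}_k(P')=N(n,k)$ for all $k$. This proves (e)$\Rightarrow$(a) and completes the proof of Theorem~\ref{thm:B}. \qed

\begin{remark}\label{rem:single}
For a single value of $k$ the picture is as follows. For $k\in\{1,n-1,n\}$ every $P$ attains equality in Theorem~\ref{thm:A}, and for $k=n-2$ Theorem~\ref{thm:B} describes the equality cases. For $k=2$ every $P$ attains equality as well. Indeed, for an ordered split $(L,R)$ of $P$ into nonempty sets that are strictly separated by a line, the unit vectors $\theta$ with $\langle\theta,l\rangle<\langle\theta,r\rangle$ for all $l\in L$, $r\in R$ form an open arc. At its clockwise endpoint $\theta_0$ the weak inequalities hold, with equality for a pair $(l,r)$, which is unique by general position. The pair $(l,r)$ determines $\theta_0$, as the unit normal of $r-l$ from which a small counterclockwise turn makes $\langle\theta,r-l\rangle$ positive, and it determines the split, as $L\setminus\{l\}$ and $R\setminus\{r\}$ are the points on the two sides of the line $lr$. Conversely, this recipe produces from every ordered pair of distinct points a split that is mapped to it. So there are $n(n-1)$ ordered splits, and $\operatorname{cfp}_2(P)=\binom n2=N(n,2)$.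 We make no claim about which $P$ attain equality for one individual $k$ with $3\le k\le n-3$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\texttt{https://computational-geometry.org/abstracts/eurocg/2009.pdf}

\end{thebibliography}
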